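\title{Edges between two families of finite sets and the Beta function}

\begin{abstract}
For families $\mathcal{A},\mathcal{B}$ of finite sets, let $e(\mathcal{A},\mathcal{B})$ be the number of pairs $(A,B)\in\mathcal{A}\times\mathcal{B}$ in which $B$ arises from $A$ by deleting one element. We prove that $e\,\beta(e/|\mathcal{A}|,e/|\mathcal{B}|)\ge1$ whenever $e=e(\mathcal{A},\mathcal{B})\ge1$, where $\beta$ is the Beta function. It follows that families of sizes $\binom tr$ and $\binom t{r-1}$ span at most $r\binom tr$ such pairs, whatever the sizes of their members. We determine when the general bound is attained and by which families, and we derive a Lov\'asz-type bound for average degree. The proof combines an entropy-type inequality for edge sets of the cube with the convexity of $-\ln\beta(1/u,1/v)$.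
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{N}^{(<\infty)}$ be the set of all finite sets of positive integers, the empty set included. For a set $S$ and an integer $k$, let $S^{(k)}$ be the family of $k$-element subsets of $S$, and write $[t]=\{1,\dots,t\}$. Make $\mathbb{N}^{(<\infty)}$ a directed graph by drawing an edge from $A$ to $B$ if $B=A\setminus\{a\}$ for some $a\in A$. For families $\mathcal{A},\mathcal{B}\subset\mathbb{N}^{(<\infty)}$, let $e(\mathcal{A},\mathcal{B})$ be the number of edges from a member of $\mathcal{A}$ to a member of $\mathcal{B}$. For positive integers $m_1,m_2$ put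
\[
g(m_1,m_2)=\max\bigl\{e(\mathcal{A},\mathcal{B}) : |\mathcal{A}|=m_1,\ |\mathcal{B}|=m_2\bigr\}.
\]
The maximum exists because $e(\mathcal{A},\mathcal{B})\le m_1m_2$. The members of $\mathcal{A}$ and of $\mathcal{B}$ need not have the same size, and the two families may overlap.

The natural candidates for densely joined families are two consecutive layers of a cube. Let $1\le r\le t$ and $s=t-r+1$. In the pair $[t]^{(r)},[t]^{(r-1)}$ every member of the first family sends $r$ edges, every member of the second receives $s$ edges, and so
\begin{equation}\label{eq:model}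
e\bigl([t]^{(r)},[t]^{(r-1)}\bigr)=r\binom tr=s\binom t{r-1}=\frac{(r+s-1)!}{(r-1)!\,(s-1)!}.
\end{equation}
The following question comes from \cite{PS}: \emph{is this pair optimal for its sizes, that is, is $g\bigl(\binom tr,\binom t{r-1}\bigr)=r\binom tr$ for all integers $1\le r\le t$?}

If all members of $\mathcal{A}$ have $r$ elements there is nothing to prove, since an $r$-element set sends only $r$ edges. The content of the question is that larger sets, or sets of mixed sizes, which may send more than $r$ edges each, do not help. The smallest cases support this. For $r=1$ and $r=t$ one family has a single member, and the bound $e\le m_1m_2=t$ is the claim. For $t=3$, $r=2$ we can use that two distinct sets $A,A'$ send edges to at most one common set, which must be $A\cap A'$. If $q_B$ is the number of edges from $\mathcal{A}$ into $B$, this gives $\sum_{B\in\mathcal{B}}\binom{q_B}2\le\binom{m_1}2$. For $m_1=m_2=3$ the right side is $3$, while three numbers $q_B$ with sum at least $7$ make the left side at least $3+1+1$; so $g(3,3)=6$. This count soon becomes too weak: for $t=5$, $r=3$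 the claim is $g(10,10)=30$, but $5\binom42+5\binom32=\binom{10}2$, so the count leaves room for $35$ edges.

\begin{theorem}\label{thm:question}
If $1\le r\le t$ are integers, $m_1=\binom tr$ and $m_2=\binom t{r-1}$, then $g(m_1,m_2)=r\binom tr$.
\end{theorem}

We obtain this from a bound valid for all $m_1,m_2$. For real $r,s>0$ let
\[
\beta(r,s)=\frac{\Gamma(r)\Gamma(s)}{\Gamma(r+s)}
\]
be the Beta function; we write $\beta$ to keep the letter $B$ for sets. Since $\Gamma(k)=(k-1)!$ for integers $k\ge1$, the last expression in \eqref{eq:model} is $1/\beta(r,s)$. So for two consecutive layers the number $e$ of edges and the average degrees $e/m_1=r$ and $e/m_2=s$ satisfy $e\,\beta(e/m_1,e/m_2)=1$. The general bound says that no pair of families reaches its average degrees with fewer edges than this relation predicts.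

\begin{theorem}\label{thm:bound}
Let $|\mathcal{A}|=m_1$, $|\mathcal{B}|=m_2$ and $e=e(\mathcal{A},\mathcal{B})\ge1$. Then
\begin{equation}\label{eq:beta}
e\cdot\beta\Bigl(\frac e{m_1},\frac e{m_2}\Bigr)\ge1 .
\end{equation}
The function $x\mapsto x\,\beta(x/m_1,x/m_2)$ is continuous and strictly decreasing on $(0,\infty)$, with limit $m_1+m_2$ as $x\to0^+$ and limit $0$ as $x\to\infty$. Hence \eqref{eq:beta} says that $e\le G(m_1,m_2)$, where $G(m_1,m_2)$ is the unique $x>0$ with $x\,\beta(x/m_1,x/m_2)=1$. Thus $g(m_1,m_2)\le G(m_1,m_2)$.
\end{theorem}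

The bound is not always attained. For $m_1=m_2=2$ we have $3\beta(\frac32,\frac32)=\frac{3\pi}8>1$ and $4\beta(2,2)=\frac23<1$, so $G(2,2)$ lies strictly between $3$ and $4$ and cannot equal the integer $g(2,2)$. Call a pair $(\mathcal{A},\mathcal{B})$ \emph{extremal} if $e(\mathcal{A},\mathcal{B})=g(|\mathcal{A}|,|\mathcal{B}|)$.

\begin{theorem}\label{thm:equality}
We have $g(m_1,m_2)=G(m_1,m_2)$ if and only if $(m_1,m_2)=\bigl(\binom tr,\binom t{r-1}\bigr)$ for some integers $1\le r\le t$. In that case the only extremal pairs are
\[
\mathcal{A}=\{C\cup R: R\in T^{(r)}\},\qquad \mathcal{B}=\{C\cup R': R'\in T^{(r-1)}\},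
\]
with $C,T$ finite and disjoint and $|T|=t$.
\end{theorem}

Theorem~\ref{thm:bound} can also be read as a lower bound for $|\mathcal{B}|$ in terms of $|\mathcal{A}|$ and the average number of edges sent by a member of $\mathcal{A}$.

\begin{corollary}[Lov\'asz-type form for average degree]\label{cor:lovasz}
Let $\rho>0$ and $x>\rho-1$ be real, and put
\[
\binom x\rho=\frac{\Gamma(x+1)}{\Gamma(\rho+1)\Gamma(x-\rho+1)},\qquad
\binom x{\rho-1}=\frac{\Gamma(x+1)}{\Gamma(\rho)\Gamma(x-\rho+2)}.
\]
If $|\mathcal{A}|=\binom x\rho$ and $e(\mathcal{A},\mathcal{B})\ge\rho|\mathcal{A}|$, then $|\mathcal{B}|\ge\binom x{\rho-1}$.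
\end{corollary}

For example, let $\rho=r$ be an integer, let $\mathcal{A}$ consist of $r$-element sets, and let $\mathcal{B}$ be its shadow, the family of all $(r-1)$-element subsets of members of $\mathcal{A}$. Then $e(\mathcal{A},\mathcal{B})=r|\mathcal{A}|$, so a family of $\binom xr$ sets of size $r$ has a shadow of at least $\binom x{r-1}$ sets.

The set $C$ in Theorem~\ref{thm:equality} shows that the sizes of the members carry no information: adding $C$ to every set changes no edge. What matters are the degrees at the two ends of each edge. The proof therefore has two parts. Sections~\ref{sec:words} and~\ref{sec:induction} establish an inequality between the number of edges and these individual degrees. Section~\ref{sec:convex} supplies the convexity that replaces individual degrees by average degrees in Section~\ref{sec:bound}. Section~\ref{sec:equality} treats equality. Beyond elementary calculus we use only Weierstrass' product for $\Gamma$ and Jensen's inequality.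

\section{Edges as words, and the degree inequality}\label{sec:words}

Fix a finite nonempty ground set $V$ and consider edges between subsets of $V$. The edge from $A$ to $B=A\setminus\{x\}$ puts each $j\in V$ in one of three states: $j$ lies in both sets, in neither, or $j=x$. We record this as a word $w=(w_j)_{j\in V}$ with
\[
w_j=1\ \text{ if } j\in B,\qquad w_j=0\ \text{ if } j\notin A,\qquad w_j=*\ \text{ if } j=x .
\]
This identifies edges with the words in $\{0,1,*\}^V$ that have exactly one star, and from now on \emph{edge} and \emph{word} mean the same thing. We call $A$ the \emph{upper end} and $B$ the \emph{lower end} of $w$, and write $x(w)$ for the position of the star.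

For $j\in V$ let $w^{(j)}$ be the word obtained from $w$ by exchanging the letters in positions $x(w)$ and $j$; thus $w^{(x(w))}=w$. These exchanges list the edges that share an end with $w$. The edges with upper end $A$ go to $A\setminus\{j\}$ with $j\in A$, and they are the words $w^{(j)}$ with $w_j\in\{1,*\}$. The edges with lower end $B$ come from $B\cup\{j\}$ with $j\notin B$, and they are the words $w^{(j)}$ with $w_j\in\{0,*\}$.

Let $E$ be any set of edges on $V$. For $w\in E$ and $i\in\{0,1\}$ put
\[
U(w)=\{j\in V: w^{(j)}\in E\},\qquad U_i(w)=\{j\in U(w): w_j=i\},\qquad d_i(w)=|U_i(w)| .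
\]
Then $U(w)$ is the disjoint union of $\{x(w)\}$, $U_0(w)$ and $U_1(w)$, so $D(w):=|U(w)|=d_0(w)+d_1(w)+1$. By the previous paragraph, $p(w):=d_1(w)+1$ is the number of edges of $E$ with the same upper end as $w$, and $q(w):=d_0(w)+1$ is the number with the same lower end. Define the \emph{weight} of $w$ in $E$ by
\begin{equation}\label{eq:weight}
\lambda_E(w)=\ln\frac{D(w)!}{d_0(w)!\,d_1(w)!}=\ln\frac{(p+q-1)!}{(p-1)!\,(q-1)!}=-\ln\beta(p,q),
\end{equation}
where $p=p(w)$ and $q=q(w)$. The multinomial coefficient in \eqref{eq:weight} counts the words obtained from $w$ by permuting its letters on $U(w)$ in all possible ways. The set $E$ is only known to contain the $D(w)$ words $w^{(j)}$, $j\in U(w)$, among these. The key inequality says that, in geometric mean over $w$, the set $E$ is nevertheless as large as if it contained them all.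

\begin{proposition}\label{prop:key}
Let $E$ be a set of $e$ edges on a finite nonempty ground set $V$. Then
\begin{equation}\label{eq:key}
\sum_{w\in E}\lambda_E(w)\le e\ln e
\end{equation}
(with $0\ln0=0$). If equality holds, then for every $w\in E$ and every $j\in V\setminus U(w)$, all words of $E$ have the letter $w_j$ in position $j$.
\end{proposition}

\begin{example}[hexagon]\label{ex:hexagon}
The edges from $[3]^{(2)}$ to $[3]^{(1)}$ are the six arrangements of $0,1,*$. Each has $d_0=d_1=1$ and weight $\ln6$, so \eqref{eq:key} is an equality. Fix a position $j$, keep the two words with $0$ in position $j$, and delete that position. The words $1*$ and $*1$ remain. Each has $d_0=0$, $d_1=1$ and weight $\ln2$, so \eqref{eq:key} is again an equality. In this passage to a smaller cube the weight of a word falls by $\ln3$, and the logarithm of the number of words falls by $\ln3$ as well. The general proof shows that, in total over all words and positions, the fall in weight never exceeds the fall in the logarithm of the number of words.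
\end{example}

\begin{example}[path]\label{ex:path}
Let $V=[3]$ and let $E$ consist of the three edges below.
\[
\begin{array}{c|c|c|c|c}
w & \text{edge} & U(w) & (d_0,d_1) & \lambda_E(w)\\ \hline
1{*}0 & \{1,2\}\to\{1\} & \{1,2\} & (0,1) & \ln2\\
{*}10 & \{1,2\}\to\{2\} & \{1,2,3\} & (1,1) & \ln6\\
01{*} & \{2,3\}\to\{2\} & \{1,3\} & (1,0) & \ln2
\end{array}
\]
Here \eqref{eq:key} reads $\ln24\le\ln27$. The middle edge has weight $\ln6>\ln e$, so the inequality does not hold edge by edge.
\end{example}

The proposition assumes nothing about $E$, but it does use the cube. In the complete bipartite graph with two vertices on each side, $e=4$ and every edge has $p=q=2$, so that $-\ln\beta(p,q)=\ln6>\ln e$.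

\section{Induction on the ground set}\label{sec:induction}

We prove Proposition~\ref{prop:key} by induction on $n=|V|$. If $E=\emptyset$ there is nothing to prove. If $n=1$ and $E\ne\emptyset$, then $E$ is the single word $*$, both sides of \eqref{eq:key} are $0$, and $U(*)=V$. So let $n\ge2$ and $e\ge1$.

\subsection*{Splitting along a position}
For $j\in V$ and a letter $c\in\{0,1,*\}$ put
\[
E_c^j=\{w\in E: w_j=c\},\qquad \pi_c^j=|E_c^j|/e .
\]
Thus $\pi_0^j+\pi_1^j+\pi_*^j=1$ for each $j$, and $\sum_{j\in V}\pi_*^j=1$ because each word has exactly one star. For $i\in\{0,1\}$, deleting position $j$ turns $E_i^j$ into a set of edges on $V\setminus\{j\}$, to which the induction hypothesis applies.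

Let $w\in E_i^j$ and $k\ne j$. The word $w^{(k)}$ still has the letter $i$ in position $j$, so $w^{(k)}\in E$ if and only if $w^{(k)}\in E_i^j$. Hence, computed in $E_i^j$ on the ground set $V\setminus\{j\}$, the set $U(w)$ is replaced by $U(w)\setminus\{j\}$. If $j\notin U(w)$ the weight does not change. If $j\in U(w)$, then $j\in U_i(w)$, both $D(w)$ and $d_i(w)$ drop by one, and by \eqref{eq:weight} the weight drops by $\ln\bigl(D(w)/d_i(w)\bigr)$.

A single position $j$ does not suffice, because the words with their star at $j$ belong to neither $E_0^j$ nor $E_1^j$. We therefore split along every position. A word $w$ lies in $E^j_{w_j}$ for each of the $n-1$ positions $j\ne x(w)$, and its weights in these $n-1$ classes add up to $(n-1)\lambda_E(w)-K(w)$, where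
\[
K(w)=\sum_{i=0,1}d_i(w)\ln\frac{D(w)}{d_i(w)}
\]
and a term with $d_i(w)=0$ is $0$. The induction hypothesis for a nonempty class $E_i^j$ can be written as
\[
\sum_{w\in E_i^j}\lambda_{E_i^j}(w)\le\sum_{w\in E_i^j}\ln|E_i^j|=\sum_{w\in E_i^j}\Bigl(\ln e-\ln\frac1{\pi_i^j}\Bigr).
\]
Summing over all nonempty classes with $j\in V$, $i\in\{0,1\}$, and rearranging,
\begin{equation}\label{eq:reduction}
(n-1)\Bigl(\sum_{w\in E}\lambda_E(w)-e\ln e\Bigr)\le L-H,
\end{equation}
where the \emph{loss} $L$ and the \emph{gain} $H$ are
\[
L=\sum_{w\in E}K(w),\qquad H=\sum_{w\in E}\ \sum_{j\ne x(w)}\ln\frac1{\pi^j_{w_j}} .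
\]
Each $\pi^j_{w_j}$ here is positive, since $w\in E^j_{w_j}$. It remains to prove the following lemma. Its first part and \eqref{eq:reduction} give \eqref{eq:key}. If equality holds in \eqref{eq:key}, then \eqref{eq:reduction} gives $0\le L-H$, hence $L=H$, and the second part gives the last statement of Proposition~\ref{prop:key}.

\begin{lemma}\label{lem:gain}
For every nonempty set $E$ of edges on $V$ we have $L\le H$. If $L=H$, then $\pi^j_{w_j}=1$ for all $w\in E$ and $j\in V\setminus U(w)$.
\end{lemma}

\subsection*{What the lemma must overcome}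
Take the path of Example~\ref{ex:path}. The values of $K$ are $\ln2$, $2\ln3$, $\ln2$, so $L=\ln36$. The frequencies are $\pi^1_0=\pi^1_1=\frac13$ and $\pi^2_1=\pi^3_0=\frac23$, so $H=2\ln3+4\ln\frac32=\ln\frac{729}{16}>\ln36$. The comparison fails word by word: the middle word ${*}10$ loses $\ln9$ and gains only $2\ln\frac32$. It fails position by position: at position $2$ the loss is $\ln3$, from ${*}10$, and the gain is $2\ln\frac32$.

The remedy is to redistribute the gain. The word $1{*}0$ gains $\ln(1/\pi^1_1)=\ln3$ at position $1$, which is the star position of its neighbor ${*}10$; hand this term to the neighbor and take in return the term $\ln(1/\pi^2_1)$ that ${*}10$ gains at position $2$. Do the same for $01{*}$ and ${*}10$. Now ${*}10$ holds $2\ln3$, exactly its loss, and every exchanged term held by a word $w$ involves only frequencies at the single position $x(w)$. The word $1{*}0$ holds $\ln\frac32$ from the exchange, less than its loss $\ln2$, and it needs its remaining term $\ln\frac32$ from position $3\notin U(1{*}0)$; the word $01{*}$ has the same numbers, with position $2$.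 So the terms at positions outside $U(w)$ cannot simply be discarded: without them the gain would be $\ln\frac{81}4<\ln36$.

\begin{lemma}[exchange]\label{lem:exchange}
Let $i\in\{0,1\}$, and let $V_i$ be the union of the sets $U_i(w)$, $w\in E$. If $d_i(w)\ge1$ then $x(w)\in V_i$. For every function $\varphi\colon V_i\to\mathbb{R}$,
\[
\sum_{w\in E}\ \sum_{j\in U_i(w)}\varphi(j)=\sum_{w\in E:\ d_i(w)\ge1}d_i(w)\,\varphi(x(w)).
\]
\end{lemma}

\begin{proof}
Let $S_i$ be the set of pairs $(w,j)$ with $w\in E$ and $j\in U_i(w)$. For $(w,j)\in S_i$ let $w'=w^{(j)}$ and $x=x(w)$. Then $w'\in E$, its star is at $j$, its letter at $x$ is $i$, and $(w')^{(x)}=w\in E$. So $x\in U_i(w')$, and $(w,j)\mapsto(w',x)$ maps $S_i$ to itself. Applied twice it returns $(w,j)$, so it is a bijection. Summing $\varphi$ of the second coordinate over $S_i$ before and after this bijection gives $\sum_{(w,j)\in S_i}\varphi(j)=\sum_{(w,j)\in S_i}\varphi(x(w))$, and each $w$ occurs in $d_i(w)$ pairs.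
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:gain}]
We use twice the inequality $\ln(1/z)\ge1-z$ for $z>0$, in which equality holds only for $z=1$.

If $j\in V_i$, some word has the letter $i$ at $j$, so $\pi_i^j>0$ and $\varphi(j)=\ln(1/\pi_i^j)$ is defined on $V_i$. Split the positions $j\ne x(w)$ in $H$ into $U_0(w)$, $U_1(w)$ and $V\setminus U(w)$, and apply Lemma~\ref{lem:exchange} to the first two parts. Writing $x,D,d_i$ for $x(w),D(w),d_i(w)$, we get
\begin{equation}\label{eq:split}
H-L=\sum_{w\in E}\Bigl[\ \sum_{i:\,d_i\ge1}d_i\ln\frac{d_i}{D\pi_i^x}\ +\sum_{j\notin U(w)}\ln\frac1{\pi^j_{w_j}}\Bigr].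
\end{equation}

The first inner sum compares the frequencies $\pi_i^x$ of the letters at the star position with the proportions $d_i/D$ of the letters of $w$ on $U(w)$. If $d_i\ge1$, then $z=D\pi_i^x/d_i$ gives $d_i\ln\bigl(d_i/(D\pi_i^x)\bigr)\ge d_i-D\pi_i^x$. If $d_i=0$, the term is absent and $0\ge d_i-D\pi_i^x$. Hence the first inner sum is at least
\[
(d_0+d_1)-D(\pi_0^x+\pi_1^x)=(D-1)-D(1-\pi_*^x)=D\pi_*^x-1 .
\]
This lower bound can be negative, and the second inner sum must make up for it. For $j\notin U(w)$ we have $w_j\ne*$, so
\begin{equation}\label{eq:outside}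
\ln\frac1{\pi^j_{w_j}}\ \ge\ 1-\pi^j_{w_j}\ \ge\ \pi_*^j .
\end{equation}
To add the two bounds we undo the exchange. Lemma~\ref{lem:exchange} with $\varphi(j)=\pi_*^j$ and $i=0,1$ gives
\[
\sum_{w\in E}D\pi_*^x=\sum_{w\in E}\bigl(\pi_*^x+d_0\pi_*^x+d_1\pi_*^x\bigr)=\sum_{w\in E}\ \sum_{j\in U(w)}\pi_*^j .
\]
Therefore
\[
H-L\ \ge\ \sum_{w\in E}\Bigl[\sum_{j\in U(w)}\pi_*^j-1+\sum_{j\notin U(w)}\pi_*^j\Bigr]=\sum_{w\in E}\Bigl[\sum_{j\in V}\pi_*^j-1\Bigr]=0 .
\]
If $H=L$, every estimate used is an equality. In particular the first inequality in \eqref{eq:outside} is an equality, so $\pi^j_{w_j}=1$ for all $w\in E$ and $j\notin U(w)$.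
\end{proof}

This completes the proof of Proposition~\ref{prop:key}.

\section{Convexity in the reciprocal degrees}\label{sec:convex}

Proposition~\ref{prop:key} involves the degrees $p(w),q(w)$ of the individual edges, while Theorem~\ref{thm:bound} involves only the sizes of the families. The link is that the \emph{reciprocal} degrees have known sums: the $p$ edges with a given upper end contribute $p\cdot\frac1p=1$ to $\sum_w1/p(w)$, so this sum counts upper ends. We thus need the weight to be convex as a function of $(1/p,1/q)$. For $u,v>0$ put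
\[
\ell(u,v)=-\ln\beta(1/u,1/v),
\]
so that $\lambda_E(w)=\ell(1/p(w),1/q(w))$ by \eqref{eq:weight}. To see the convexity we break $\ell$ into elementary pieces by means of Weierstrass' product: for $z>0$,
\[
\frac1{\Gamma(z)}=z\exp(\gamma z)\prod_{m\ge1}\Bigl(1+\frac zm\Bigr)\exp(-z/m),
\]
where $\gamma$ is Euler's constant.

\begin{lemma}\label{lem:convex}
For $u,v>0$,
\[
\ell(u,v)=-\ln(u+v)+\sum_{m\ge1}h_m(u,v),\qquad h_m(u,v)=-\ln\Bigl(1-\frac1{(1+mu)(1+mv)}\Bigr),
\]
and $0<h_m(u,v)\le1/(m^2uv)$. The function $\ell$ is strictly convex on $(0,\infty)^2$ and strictly decreasing in each variable. Equivalently to the last property, $\beta(r,s)$ is strictly decreasing in each of $r,s>0$.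
\end{lemma}

\begin{proof}
Let $r=1/u$ and $s=1/v$. In the quotient $\Gamma(r)\Gamma(s)/\Gamma(r+s)$ the exponential factors of the three products cancel, and
\[
\beta(r,s)=\frac{r+s}{rs}\prod_{m\ge1}\frac{1+\frac{r+s}m}{(1+\frac rm)(1+\frac sm)} .
\]
Here $\frac{r+s}{rs}=u+v$. Multiplying the numerator and denominator of the $m$-th factor by $m^2uv$ turns it into
\[
\frac{m^2uv+mu+mv}{(1+mu)(1+mv)}=1-y_m,\qquad y_m=\frac1{(1+mu)(1+mv)}\in(0,1).
\]
Taking logarithms gives the formula. The inequality $\ln z\le z-1$ with $z=1/(1-y_m)$ gives $h_m\le y_m/(1-y_m)=1/(m^2uv+mu+mv)\le1/(m^2uv)$.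

For convexity we use this fact: if $f$ is strictly convex and $\theta$ is convex and strictly increasing on an interval containing the values of $f$, then $\theta\circ f$ is strictly convex, since for $z\ne z'$ and $0<\tau<1$,
\[
\theta\bigl(f(\tau z+(1-\tau)z')\bigr)<\theta\bigl(\tau f(z)+(1-\tau)f(z')\bigr)\le\tau\theta(f(z))+(1-\tau)\theta(f(z')).
\]
The function $\ln y_m=-\ln(1+mu)-\ln(1+mv)$ has a diagonal Hessian with positive entries, so it is strictly convex. Composing with $\exp$ shows that $y_m$ is strictly convex, and composing with $y\mapsto-\ln(1-y)$, which is convex and strictly increasing on $(0,1)$, shows that $h_m$ is strictly convex. The term $-\ln(u+v)$ is a convex function of a linear form, hence convex. A convergent sum of convex functions, one of them strictly convex, is strictly convex. Finally, $-\ln(u+v)$ and $y_m$ are strictly decreasing in each variable, hence so are $h_m$ and $\ell$.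
\end{proof}

We recall Jensen's inequality in the form we need: if $f$ is strictly convex on a convex set containing $z_1,\dots,z_e$, then $\frac1e\sum_kf(z_k)\ge f\bigl(\frac1e\sum_kz_k\bigr)$, with equality only if $z_1=\dots=z_e$.

\section{The Beta function bound and its consequences}\label{sec:bound}

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
Write $a=m_1$, $b=m_2$; both are at least $1$. Let $F(x)=x\,\beta(x/a,x/b)$, which is continuous on $(0,\infty)$ because $\Gamma$ is continuous and positive there. By Lemma~\ref{lem:convex},
\[
\ln F(x)=\ln x-\ell\Bigl(\frac ax,\frac bx\Bigr)=\ln(a+b)-\sum_{m\ge1}h_m\Bigl(\frac ax,\frac bx\Bigr).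
\]
As $x$ increases, $a/x$ and $b/x$ decrease and each $h_m$ strictly increases, so $F$ is strictly decreasing. The sum lies between $0$ and $\frac{x^2}{ab}\sum_mm^{-2}$, so $F(x)\to a+b$ as $x\to0^+$. As $x\to\infty$ the term $h_1(a/x,b/x)$ tends to $\infty$ and the others are positive, so $F(x)\to0$. Since $a+b>1$, the equation $F(x)=1$ has exactly one root $G(a,b)$, and $F(e)\ge1$ is equivalent to $e\le G(a,b)$.

Let $V$ be a finite nonempty set containing all members of $\mathcal{A}$ and $\mathcal{B}$, and let $E$ be the set of all edges from $\mathcal{A}$ to $\mathcal{B}$, so $|E|=e\ge1$. Let $a'$ be the number of members of $\mathcal{A}$ that are the upper end of some edge of $E$, and $b'$ the number of members of $\mathcal{B}$ that are the lower end of some edge of $E$. Grouping the edges by upper end and by lower end gives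
\begin{equation}\label{eq:count}
\sum_{w\in E}\frac1{p(w)}=a'\le a,\qquad\sum_{w\in E}\frac1{q(w)}=b'\le b .
\end{equation}
Proposition~\ref{prop:key}, Jensen's inequality and the monotonicity of $\ell$ now give, in this order,
\begin{equation}\label{eq:chain}
\ln e\ \ge\ \frac1e\sum_{w\in E}\ell\Bigl(\frac1{p(w)},\frac1{q(w)}\Bigr)\ \ge\ \ell\Bigl(\frac{a'}e,\frac{b'}e\Bigr)\ \ge\ \ell\Bigl(\frac ae,\frac be\Bigr)=-\ln\beta\Bigl(\frac ea,\frac eb\Bigr).
\end{equation}
This is \eqref{eq:beta}. The hypothesis $e\ge1$ only makes the arguments of $\beta$ positive; a pair with $e=0$ satisfies $e\le G(a,b)$ because $G(a,b)>0$. Hence $g(a,b)\le G(a,b)$.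
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:question}]
Let $s=t-r+1\ge1$ and $x=r\binom tr$. By \eqref{eq:model}, $x/m_1=r$, $x/m_2=s$ and $x=1/\beta(r,s)$. So
\begin{equation}\label{eq:Gvalue}
G\Bigl(\binom tr,\binom t{r-1}\Bigr)=r\binom tr ,
\end{equation}
and Theorem~\ref{thm:bound} gives $g(m_1,m_2)\le r\binom tr$. The pair $[t]^{(r)},[t]^{(r-1)}$ has this many edges by \eqref{eq:model}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:lovasz}]
Let $a=|\mathcal{A}|$, $b=|\mathcal{B}|$, $e=e(\mathcal{A},\mathcal{B})$ and $\sigma_0=x-\rho+1>0$. From $\Gamma(z+1)=z\Gamma(z)$ we get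
\[
\binom x\rho=\frac1{\rho\,\beta(\rho,\sigma_0)},\qquad\binom x{\rho-1}=\frac\rho{\sigma_0}\binom x\rho .
\]
In particular $a>0$, so $e\ge\rho a>0$ and $b\ge1$. Put $\sigma=\rho a/b>0$. Since $0<\rho a\le e\le G(a,b)$, the monotonicity in Theorem~\ref{thm:bound}, applied at the point $\rho a$, gives $\rho a\,\beta(\rho,\sigma)\ge1$. As $\rho a=1/\beta(\rho,\sigma_0)$, this says $\beta(\rho,\sigma)\ge\beta(\rho,\sigma_0)$, and Lemma~\ref{lem:convex} gives $\sigma\le\sigma_0$. Hence $b=\rho a/\sigma\ge\rho a/\sigma_0=\binom x{\rho-1}$.
\end{proof}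

\section{The case of equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
Suppose first that $(m_1,m_2)=\bigl(\binom tr,\binom t{r-1}\bigr)$. Then $g(m_1,m_2)=r\binom tr=G(m_1,m_2)$ by Theorem~\ref{thm:question} and \eqref{eq:Gvalue}. In a pair of the listed form the families have sizes $m_1$ and $m_2$, and each $C\cup R$ sends an edge to the $r$ sets $C\cup(R\setminus\{y\})$, $y\in R$. So the pair has at least $r\binom tr$ edges and is extremal. Note also that $(m_1,m_2)$ determines $r$ and $t$: by \eqref{eq:Gvalue} and \eqref{eq:model}, $r=G(m_1,m_2)/m_1$ and $t-r+1=G(m_1,m_2)/m_2$.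

It remains to show that any pair with $|\mathcal{A}|=m_1$, $|\mathcal{B}|=m_2$ and $e(\mathcal{A},\mathcal{B})=G(m_1,m_2)$ has the listed form for some $1\le r\le t$; this gives both the ``only if'' direction and the list of extremal pairs. Since $G>0$ we have $e\ge1$. Take $V$, $E$, $a'$, $b'$ as in the proof of Theorem~\ref{thm:bound}. The two ends of \eqref{eq:chain} are equal, so its three inequalities are equalities, and we read them from right to left.

\emph{No member is idle.} Since $\ell$ is strictly decreasing in each variable, $a'=m_1$ and $b'=m_2$. Every member of $\mathcal{A}$ is the upper end, and every member of $\mathcal{B}$ the lower end, of an edge of $E$.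

\emph{The degrees are constant.} Since $\ell$ is strictly convex, equality in Jensen's inequality forces $(p(w),q(w))=(r,s)$ for all $w\in E$, for one pair of integers $r,s\ge1$. Put $t=r+s-1\ge r$; then $|U(w)|=t$ and $|U_1(w)|=r-1$ for all $w\in E$. By \eqref{eq:count}, $e=rm_1=sm_2$, and the first equality in \eqref{eq:chain} gives $e=1/\beta(r,s)$. Comparing with \eqref{eq:model}, $m_1=\binom tr$ and $m_2=\binom t{r-1}$.

\emph{The shape of the families.} Equality holds in \eqref{eq:key}. Fix $w_0\in E$ and let $T=U(w_0)$, so $|T|=t$. By Proposition~\ref{prop:key}, at each position $j\in V\setminus T$ all words of $E$ carry the same letter as $w_0$, and this letter is $0$ or $1$ because $x(w_0)\in T$. Let $C$ be the set of $j\in V\setminus T$ where it is $1$. Let $w\in E$. If $j\in U(w)$, then $w^{(j)}\in E$ has its star at $j$, so $j\in T$. Thus $U(w)\subset T$, and $U(w)=T$ since both sets have $t$ elements. The positions in $T$ where $w$ has the letter $1$ therefore form the set $U_1(w)$, of size $r-1$. So the lower end of $w$ is $C\cup R'$ with $R'=U_1(w)\in T^{(r-1)}$, and the upper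 end is $C\cup R$ with $R=R'\cup\{x(w)\}\in T^{(r)}$. As no member is idle, $\mathcal{A}\subset\{C\cup R:R\in T^{(r)}\}$ and $\mathcal{B}\subset\{C\cup R':R'\in T^{(r-1)}\}$. The sizes $|\mathcal{A}|=\binom tr$ and $|\mathcal{B}|=\binom t{r-1}$ make both inclusions equalities.
\end{proof}

\begin{thebibliography}{9}

\bibitem{PS}
\emph{Partial Shadows of Set Systems},
\texttt{https://\allowbreak www-cambridge-org.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 226AB1DFB28B6C80618891FBA1AF8EB3/\allowbreak S0963548314000790a.pdf/\allowbreak partial-shadows-of-set-systems.pdf}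

\end{thebibliography}
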